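# Complements and a central element: the word problem in a four-generator Artin group

## 1. Two theorems about an Artin group assembled from three finite pieces

**Theorem A.** Let
$$G=\langle a,b,x,y\mid ab=ba,\ axa=xax,\ aya=yay,\ bxb=xbx,\ byb=yby,\ xyx=yxy\rangle .$$
Then $G$ has decidable word problem: there is an algorithm that takes any two words $\alpha,\beta$ over $\{a,b,x,y\}^{\pm1}$ and decides whether or not $\alpha=\beta$ in $G$.

**Theorem B.** Let $A$ be an Artin group with generating set $Z\sqcup\{x,y\}$, $Z\ne\emptyset$ finite, such that the elements of $Z$ commute pairwise, $3\le m_{zx},m_{zy},m_{xy}<\infty$ for all $z\in Z$, and $Z\cup\{x\}$, $Z\cup\{y\}$ are spherical. Then $A\times\mathbb Z$ is a Garside group whose Garside element generates the factor $\mathbb Z$. Consequently $A$ is biautomatic; so it has word problem solvable in quadratic time, a quadratic isoperimetric function and decidable conjugacy problem.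

The group $G$ is the case $Z=\{a,b\}$ with all of $m_{zx},m_{zy},m_{xy}$ equal to $3$. The question whether $G$ has decidable word problem comes from the slides "Membership problems in braid and Artin groups" (https://www.mimuw.edu.pl/media/uploads/seminars/membership-problems-in-braid-groups-and-artin-groups-slides.pdf).

Theorem A is proved here from scratch. Theorem B is not needed for it, but almost every step works for all the groups of Theorem B at the same price, so from Section 3 on we write $A$ for such a group and think of $G$. The proof of Theorem B quotes facts about finite Coxeter groups in Section 4, and it quotes the theorems behind the word "consequently" in Section 11. The Garside property itself is proved.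

Let us unpack the words.

**Definition (Artin and Coxeter groups).** Given a finite generating set and numbers $m_{st}=m_{ts}\in\{2,3,\dots,\infty\}$ for $s\neq t$, the Artin group has one relation $sts\cdots=tst\cdots$ ($m_{st}$ letters on each side) for each pair with $m_{st}<\infty$. The Coxeter group is its quotient by the relations $s^2=1$; in it $st$ has order exactly $m_{st}$. A subset of the generators is spherical if the Coxeter group that it defines is finite.

In $G$ the letters $a,b$ commute and the other five pairs satisfy the braid relation $sts=tst$. The subsets $\{a,b,x\}$ and $\{a,b,y\}$ have Coxeter group $S_4$ (type $A_3$, with $x$, respectively $y$, as the middle vertex), and $\{x,y\}$ has Coxeter group $S_3$. Another instance of Theorem B has $|Z|=3$ and all exponents $3$; then $Z\cup\{x\}$ is of type $D_4$.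

The full Coxeter group of $G$ is infinite. Already $\{a,x,y\}$ is not spherical: send $a,x,y$ to the reflections in the three sides of an equilateral triangle in the plane. The sides meet at $60^\circ$, so products of two of these reflections are rotations by $\pm120^\circ$ and the Coxeter relations hold. A rotation by $120^\circ$ about one vertex followed by a rotation by $-120^\circ$ about another is a nontrivial translation, so the image is infinite. Hence there is no finite Coxeter group for all of $G$ to work in. We only have the three finite pieces $\{a,b,x\}$, $\{a,b,y\}$, $\{x,y\}$, which together contain all the relations.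

**Definition (Garside group).** A Garside monoid is a cancellative monoid $M$ whose only invertible element is $1$, in which every element has finitely many divisors, in which any two elements have left and right gcds and lcms, together with an element $\Delta$ (the Garside element) whose left divisors and right divisors form the same set, this set being finite and generating $M$. A Garside group is the group of fractions of a Garside monoid.

For example, $M=\mathbb Z_{\ge0}^2$ with $\Delta=(1,1)$ is a Garside monoid: the divisors of $\Delta$ are the four vectors with entries $0,1$, gcds and lcms are coordinatewise minima and maxima, and the group of fractions is $\mathbb Z^2$.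

**Definition (biautomatic).** Let $A$ have a finite generating set $X=X^{-1}$. For a word $w$ over $X$ let $w(t)\in A$ be the element of its prefix of length $t$ (and of $w$ itself once $t$ exceeds the length). Then $A$ is biautomatic if there are a regular language $\mathcal L$ of words over $X$ that maps onto $A$ and a constant $K$ such that, whenever $w,w'\in\mathcal L$ and $g,g'\in X\cup\{1\}$ satisfy $gw=w'g'$ in $A$, the elements $g\,w(t)$ and $w'(t)$ are at distance at most $K$ in the word metric for all $t$.

For example, $\mathbb Z=\langle t\rangle$ with $\mathcal L=\{t^n:n\in\mathbb Z\}$ (reduced words) is biautomatic with $K=3$: the exponents of $w,w'$ differ by at most $2$, hence so do those of the prefixes, and $g$ adds at most $1$. A finitely presented group has a quadratic isoperimetric function if every word of length $n$ that represents $1$ is a product of at most $Cn^2+C$ conjugates of relators and their inverses, for a constant $C$.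

## 2. Deciding equality with fractions: the group $\langle x,y\mid xyx=yxy\rangle$

Take the smallest piece first. In $\langle x,y\mid xyx=yxy\rangle$ put $f=y^{-1}xy$. Then $xy=yf$ by definition, and $fx=y^{-1}xyx=y^{-1}yxy=xy$. So we can present the group by
$$\langle x,y,f\mid xy=yf=fx\rangle .$$
Let $D$ be the monoid with the same presentation, and $\delta=xy$. Two things are visible.

First, the relations of $D$ preserve the length of words. So the words equal to a given word in $D$ form a finite set which can be listed by applying relations until nothing new appears: equality in $D$ is decidable.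

Second, $\delta$ serves as a denominator. In the group, $x^{-1}=y\delta^{-1}$, $y^{-1}=f\delta^{-1}$, $f^{-1}=x\delta^{-1}$. In $D$ we have $x\delta=x\,yf=\delta f$, $y\delta=y\,fx=\delta x$, $f\delta=f\,xy=\delta y$, so powers of $\delta$ can be moved to the left. Every group element becomes $\delta^{-k}m$ with $m\in D$.

If moreover $D$ embeds in the group, we can decide $\delta^{-k}m=\delta^{-k'}m'$ by clearing denominators. So a solution of the word problem by fractions needs three things:

1. a monoid presentation whose relations preserve a positive weight;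
2. a denominator $\Delta$ that every letter divides and that can be moved past letters;
3. injectivity of the map from the monoid to the group.

The third item is the serious one. For the structure we need, it will come out of a lattice property. The plan is to produce a structure like $\{1,x,y,f,\delta\}$ for each of the three finite pieces, to glue them, and to see what is missing.

## 3. The interval below an element of a finite Coxeter group

Let $W$ be a finite Coxeter group. Its reflections are the conjugates of the generators. Let $l(w)$ be the reflection length: the least number of reflections with product $w$. Then $l$ is subadditive and conjugation invariant, $l(w^{-1})=l(w)$, and $l(w)=0$ iff $w=1$. Write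
$$u\le w\iff l(u)+l(u^{-1}w)=l(w).$$
Since $wu^{-1}=u(u^{-1}w)u^{-1}$, this is equivalent to $l(wu^{-1})+l(u)=l(w)$. We call these the two descriptions of $\le$.

This is a partial order. If $u\le w\le w'$, then $l(w')=l(u)+l(u^{-1}w)+l(w^{-1}w')\ge l(u)+l(u^{-1}w')\ge l(w')$, so $u\le w'$. If $u\le w$ and $l(u)=l(w)$, then $l(u^{-1}w)=0$ and $u=w$.

Fix $c\in W$ and let $L=\{u:u\le c\}$. For $u,v\in L$ let $u\circ v:=uv$ be defined iff $uv\in L$ and $l(uv)=l(u)+l(v)$.

**Example.** In $S_3$ let $x,y$ be two transpositions, $f$ the third and $c=xy$. Then $l(c)=2$ and $L=\{1,x,y,f,xy\}$; the element $yx$ has length $2$ and is not below $c$. The products of nontrivial elements are $x\circ y=y\circ f=f\circ x=c$. This is the set of divisors of $\delta$ from Section 2.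

**(3.1)** *If $w\in L$, $w=uv$ and $l(w)=l(u)+l(v)$, then $u,v\le w$ and $u,v\in L$.* The two descriptions give $u\le w$ and $v\le w$; then use transitivity.

**(3.2)** *For $u,v,w\in L$: $(u\circ v)\circ w$ is defined iff $u\circ(v\circ w)$ is, and then they are equal.* Each is equivalent to "$uvw\in L$ and $l(uvw)=l(u)+l(v)+l(w)$". Clearly each implies this. Conversely, if this holds, then $l(uv)\ge l(uvw)-l(w)=l(u)+l(v)$, so $l(uv)=l(u)+l(v)$, and $uv\in L$ by (3.1) applied to $uvw=(uv)w$. So $(u\circ v)\circ w$ is defined. The same argument with $vw$ handles the other bracketing.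

**(3.3)** *For $v,p\in L$: $v\circ p$ is defined iff $p\le v^{-1}c$ iff $v\le cp^{-1}$; and $v^{-1}c,\,cp^{-1}\in L$.* First,
$$v\circ p\text{ is defined}\iff l(v)+l(p)+l(p^{-1}v^{-1}c)=l(c).\tag{3.4}$$
If $v\circ p$ is defined, then $vp\le c$ and $l(vp)=l(v)+l(p)$ give the equation. If the equation holds, then $l(c)\le l(vp)+l((vp)^{-1}c)\le l(v)+l(p)+l(p^{-1}v^{-1}c)=l(c)$, so both inequalities are equalities: $vp\le c$ and $l(vp)=l(v)+l(p)$. Now $l(v^{-1}c)=l(c)-l(v)$, so the equation in (3.4) says $p\le v^{-1}c$. Also $l(cp^{-1})=l(c)-l(p)$, and $p^{-1}v^{-1}c$ is conjugate to $v^{-1}cp^{-1}$, so the equation also says $v\le cp^{-1}$. Finally (3.1) applies to $c=v\cdot v^{-1}c$ and $c=cp^{-1}\cdot p$, so $v^{-1}c$ and $cp^{-1}$ are in $L$.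

**Definition.** For a set $L$ with a partial product $\circ$ let $\mathrm{Gr}(L)=\langle L\mid u\cdot v=u\circ v\text{ whenever defined}\rangle$. If $1\circ1=1$ in $L$, then $1$ becomes the identity of $\mathrm{Gr}(L)$.

## 4. Three intervals $L_1,L_2,L_3$ and three facts about them

Let $W_1,W_2,W_3$ be the finite Coxeter groups of $Z\cup\{x\}$, $Z\cup\{y\}$, $\{x,y\}$. For $E\subseteq Z$ put $c_E=\prod_{z\in E}z$. Put
$$c_1=c_Z\,x,\qquad c_2=y\,c_Z,\qquad c_3=xy,\tag{4.1}$$
and let $L_i$ be the interval $L$ for $c_i$ in $W_i$. The orders of the factors in (4.1) follow the cyclic pattern $Z\to x\to y\to Z$. Section 7 shows what goes wrong otherwise. We need three facts.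

**(4.2)** *$L_1,L_2,L_3$ are lattices.* Hence, by (3.3): if $v\circ p,\,v\circ q$ are defined in $L_i$, then so is $v\circ(p\vee q)$, because $p,q\le v^{-1}c_i$ gives $p\vee q\le v^{-1}c_i$; and if $v\circ p,\,w\circ p$ are defined in $L_i$, then so is $(v\vee w)\circ p$, because $v,w\le c_ip^{-1}$.

**(4.3)** *$\mathrm{Gr}(L_i)$ is the Artin group of $W_i$, the simple reflections corresponding to the standard generators.*

**(4.4)** *$l(c_i)$ is the number of generators of $W_i$. In both $L_1$ and $L_2$, $\{u:u\le c_Z\}=\{c_E:E\subseteq Z\}=:B$ and $l(c_E)=|E|$.* Since $c_Ec_F=c_{E\triangle F}$ with $E\triangle F$ the symmetric difference, it follows that $c_E\circ c_F$ is defined iff $E\cap F=\emptyset$, and then it equals $c_{E\cup F}$.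

We prove the dihedral case, then the two copies of $S_4$ that occur in $G$; then we treat the other groups of Theorem B.

**Step 1: the dihedral interval $L_3$.** *The purpose is to prove (4.2)–(4.4) for $L_3$, with any $m=m_{xy}$ satisfying $3\le m<\infty$.* The group $W_3$ consists of $m$ rotations and $m$ reflections, and $c=xy$ is a rotation of order $m$. As $c\neq1$ is not a reflection, $l(c)=2$. For a reflection $t$ the element $tc$ is a reflection, so $t\le c$. A rotation other than $1,c$ has length $2$ and is not below $c$. So $L_3$ consists of $1$, $c$ and $m$ pairwise incomparable reflections, and it is a lattice.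

Put $r_i=xc^i$ for $i\in\mathbb Z/m$. Then $r_0=x$, $r_1=y$. Since $xcx=yx=c^{-1}$, we get $r_ir_{i+1}=xc^ixc^{i+1}=c$. A factorization $c=tt'$ into reflections is determined by $t$, so these are all of them, and
$$\mathrm{Gr}(L_3)=\langle r_0,\dots,r_{m-1}\mid r_0r_1=r_1r_2=\dots=r_{m-1}r_0\rangle .$$
Let $C=r_0r_1=xy$. The relations $r_ir_{i+1}=C$ for $1\le i\le m-2$ say $r_{i+1}=r_i^{-1}C$. As also $r_1=r_0^{-1}C$, they amount to $r_{i+2}=C^{-1}r_iC$, that is, $r_{2k}=C^{-k}xC^k$ and $r_{2k+1}=C^{-k}yC^k$; so they eliminate $r_2,\dots,r_{m-1}$. The last relation $r_{m-1}r_0=C$ says $x=r_{m-1}^{-1}C=C^{-1}r_{m-2}C$, which is the same formula at index $m$. For $m=2k+1$ it reads $x=C^{-k}yC^k$, i.e. $(xy)^kx=y(xy)^k$. For $m=2k$ it reads $x=C^{-k}xC^k$, i.e. $(xy)^kx=x(xy)^k$, and cancelling the first $x$ gives $(yx)^k=(xy)^k$. In both cases this is the Artin relation.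

**Step 2: the interval below a 4-cycle.** *The purpose is to list the elements of the interval that serves as both $L_1$ and $L_2$ for $G$, and to prove that it is a lattice.* We compose permutations from right to left. Let $c=(1\,2\,3\,4)\in S_4$ and $L=\{u\le c\}$. The reflections are the transpositions. Multiplying by a transposition $(i\,j)$ splits a cycle if $i,j$ lie in the same cycle and merges two cycles otherwise; hence $l(w)=4-\#\text{cycles}$ and $l(c)=3$. Multiplying $c$ by a transposition always splits it. So $L$ consists of $1$, the six transpositions, the six elements $ct$ with $t$ a transposition, and $c$. Explicitly,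
$$c(34)=(123),\quad c(23)=(124),\quad c(12)=(134),\quad c(14)=(234),\quad c(24)=(12)(34),\quad c(13)=(14)(23).$$
A transposition $t$ is below a rank-two element $w$ iff $tw$ has three cycles, i.e. iff $t$ moves two points of one cycle of $w$. So the transpositions below $(123),(124),(134),(234),(12)(34),(14)(23)$ are respectively
$$\{12,13,23\},\ \{12,14,24\},\ \{13,14,34\},\ \{23,24,34\},\ \{12,34\},\ \{14,23\}.\tag{4.5}$$
Any two of these sets share at most one element. So two distinct transpositions have at most one common upper bound of rank two, and their join exists: it is that bound, or else $c$. Two distinct rank-two elements have join $c$. A transposition and a rank-two element have as join the rank-two element if they are comparable, and $c$ otherwise. Thus all joins exist. The set $L$ is finite with minimum $1$, so meets exist too (the meet is the join of all common lower bounds), and $L$ is a lattice.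

**Step 3: identification with $L_1$ and $L_2$.** *The purpose is to place $a,b,x$ and $a,b,y$ in $S_4$ so that $c_1$ and $c_2$ both become $(1\,2\,3\,4)$.* One checks
$$(12)(34)(24)=c=(13)(12)(34).$$
For instance, the left product sends $1\mapsto2$, $2\mapsto4\mapsto3$, $3\mapsto4$, $4\mapsto2\mapsto1$. The transpositions $(12),(24),(34)$ are the adjacent transpositions for the ordering $1,2,4,3$ of the points, so they satisfy the Coxeter relations of type $A_3$ with middle vertex $(24)$. Likewise $(12),(13),(34)$ are the adjacent transpositions for the ordering $2,1,3,4$, with middle vertex $(13)$. So we take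
$$L_1=L\text{ with }a=(12),\ b=(34),\ x=(24),\quad c_1=abx;$$
$$L_2=\text{a second copy of }L\text{ with }a=(12),\ b=(34),\ y=(13),\quad c_2=yab .$$
This proves (4.2) for $G$. For (4.4): $l(c)=3$, and by (4.5) the elements below $ab=(12)(34)$ are $1,a,b,ab$, of lengths $0,1,1,2$.

**Step 4: generators and relations for $\mathrm{Gr}(L)$.** *The purpose is to reduce $\mathrm{Gr}(L)$ to relations between transpositions.* The factorizations of a rank-two element $w$ into two transpositions correspond to the transpositions below $w$. For $i<j<k$ they are $(ijk)=(ij)(jk)=(jk)(ik)=(ik)(ij)$; the others are $(12)(34)=(34)(12)$ and $(14)(23)=(23)(14)$. Let $P$ be the group with generators $a_{ij}$ ($1\le i<j\le4$) and relations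
$$a_{ij}a_{jk}=a_{jk}a_{ik}=a_{ik}a_{ij}\ (i<j<k),\qquad a_{12}a_{34}=a_{34}a_{12},\qquad a_{14}a_{23}=a_{23}a_{14}.\tag{4.6}$$
We claim that $a_{ij}\leftrightarrow(ij)$ gives $P\cong\mathrm{Gr}(L)$.

The relations (4.6) hold in $\mathrm{Gr}(L)$, so there is a map $P\to\mathrm{Gr}(L)$. Conversely define $\varphi:L\to P$ by $\varphi(1)=1$, $\varphi((ij))=a_{ij}$, and for $w$ of rank two let $\varphi(w)$ be the common value of $a_ta_{t'}$ over the factorizations $w=tt'$. For $c$ put $\varphi(c)=a_{t_1}a_{t_2}a_{t_3}$, where $c=t_1t_2t_3$ with transpositions $t_i$; we must show that the choice does not matter. A factorization is the same as an incidence $t_1\le w$ with $w=t_1t_2$ of rank two. Two incidences with the same $w$ have the same $t_3$, and $a_{t_1}a_{t_2}=\varphi(w)$ for both. Two incidences with the same $t_1$ have the same $t_2t_3=t_1c$, a rank-two element of $L$, so $a_{t_2}a_{t_3}=\varphi(t_1c)$ for both. So two incidences that share an endpoint give the same value. The incidence graph (4.5) is connected: it contains the path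
$$12-(123)-13-(134)-14-(124)-24-(234)-23,$$
and $34\le(134)$, $12\le(12)(34)$, $14\le(14)(23)$. So all incidences give the same value.

The map $\varphi$ respects every product $u\circ v$. This is clear if a factor is $1$ or if the value has rank two. If the value is $c$ and the ranks are $(1,2)$ or $(2,1)$, factor the rank-two factor into transpositions and use the definition of $\varphi(c)$. So $\varphi$ induces $\mathrm{Gr}(L)\to P$. Since $P$ is generated by the $a_{ij}$ and $\mathrm{Gr}(L)$ by the transpositions, the two maps are inverse to each other.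

**Step 5: elimination for $L_1$.** *The purpose is to prove (4.3) for $L_1$.* Write $\mathrm{br}(s,t)$ for $sts=tst$. Note that $t^{-1}st=sts^{-1}$ is equivalent to $\mathrm{br}(s,t)$. With $a=a_{12}$, $b=a_{34}$, $x=a_{24}$ the four triples in (4.6) read as follows.

- Triple 124, $ax=xa_{14}=a_{14}a$: says $a_{14}=x^{-1}ax$ and $\mathrm{br}(a,x)$.
- Triple 234, $a_{23}b=bx=xa_{23}$: says $a_{23}=x^{-1}bx$ and $\mathrm{br}(b,x)$.
- Triple 134, $a_{13}b=ba_{14}=a_{14}a_{13}$: says $a_{13}=ba_{14}b^{-1}$ and $\mathrm{br}(b,a_{14})$.
- Triple 123, $aa_{23}=a_{23}a_{13}=a_{13}a$: says $a_{13}=aa_{23}a^{-1}$ and $\mathrm{br}(a,a_{23})$.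

In addition there are $ab=ba$ and $a_{14}a_{23}=a_{23}a_{14}$. Now assume only $ab=ba$, $\mathrm{br}(a,x)$, $\mathrm{br}(b,x)$ and define $a_{14}=x^{-1}ax=axa^{-1}$ and $a_{23}=x^{-1}bx=bxb^{-1}$. Both expressions for $a_{13}$ equal $(ab)x(ab)^{-1}$. The relation $\mathrm{br}(b,a_{14})$ is the conjugate of $\mathrm{br}(b,x)$ by $a$, and $\mathrm{br}(a,a_{23})$ is the conjugate of $\mathrm{br}(a,x)$ by $b$. And $a_{14}a_{23}=a_{23}a_{14}$ is the conjugate of $ab=ba$ by $x^{-1}$. So all other relations follow, and $\mathrm{Gr}(L_1)=\langle a,b,x\mid ab=ba,\ \mathrm{br}(a,x),\ \mathrm{br}(b,x)\rangle$.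

**Step 6: elimination for $L_2$.** *The purpose is to prove (4.3) for $L_2$.* Now $a=a_{12}$, $b=a_{34}$, $y=a_{13}$.

- Triple 123, $aa_{23}=a_{23}y=ya$: says $a_{23}=a^{-1}ya$ and $\mathrm{br}(a,y)$.
- Triple 134, $yb=ba_{14}=a_{14}y$: says $a_{14}=b^{-1}yb$ and $\mathrm{br}(b,y)$.
- Triple 124, $aa_{24}=a_{24}a_{14}=a_{14}a$: says $a_{24}=a^{-1}a_{14}a$ and $\mathrm{br}(a,a_{14})$.
- Triple 234, $a_{23}b=ba_{24}=a_{24}a_{23}$: says $a_{24}=b^{-1}a_{23}b$ and $\mathrm{br}(b,a_{23})$.

Given $ab=ba$, $\mathrm{br}(a,y)$, $\mathrm{br}(b,y)$, both expressions for $a_{24}$ equal $(ab)^{-1}y(ab)$. The relation $\mathrm{br}(a,a_{14})$ is the conjugate of $\mathrm{br}(a,y)$ by $b^{-1}$, and $\mathrm{br}(b,a_{23})$ is the conjugate of $\mathrm{br}(b,y)$ by $a^{-1}$. Finally $a_{14}=b^{-1}yb=yby^{-1}$ and $a_{23}=a^{-1}ya=yay^{-1}$ commute. So $\mathrm{Gr}(L_2)=\langle a,b,y\mid ab=ba,\ \mathrm{br}(a,y),\ \mathrm{br}(b,y)\rangle$. This completes (4.2)–(4.4) for $G$.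

**Step 7: the other groups of Theorem B.** *The purpose is to have (4.2)–(4.4) for $L_1,L_2$ in general; Theorem A does not use this step.* Each of $c_1,c_2$ is a product of two blocks of commuting simple reflections (a bipartite Coxeter element). For such elements (4.2) and (4.3) are theorems of Bessis (*The dual braid monoid*, Ann. Sci. ENS 36 (2003), §2), which we quote; for the lattice property see also Brady–Watt (Trans. AMS 360 (2008)).

For (4.4) we quote Carter's lemma: $l(w)=\mathrm{codim}\,\mathrm{Fix}(w)$ in the geometric representation of $W=W_1$ or $W_2$. Let $\alpha_s$ be the simple roots; they are linearly independent. If $s_1,\dots,s_k$ are distinct simple reflections, then $\mathrm{Fix}(s_1\cdots s_k)=\bigcap_i\mathrm{Fix}(s_i)$. Indeed, if $s_1\cdots s_kv=v$, then $s_1v=s_2\cdots s_kv$, and $v-s_1v\in\mathbb R\alpha_{s_1}$ equals $v-s_2\cdots s_kv\in\mathrm{span}(\alpha_{s_2},\dots,\alpha_{s_k})$; so both vanish, $s_1v=v$, and we continue with $s_2\cdots s_kv=v$. This space has codimension $k$. Hence $l(c_i)$ is the number of generators of $W_i$ and $l(c_E)=|E|$. Adding lengths, $c_E\le c_Z$,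 and $c_Z\le c_1$, $c_Z\le c_2$ by the two descriptions of $\le$.

Now let $t$ be a reflection with $t\le w$. Then $\mathrm{Fix}(t)\cap\mathrm{Fix}(tw)\subseteq\mathrm{Fix}(w)$, and the left side has codimension at most $l(t)+l(tw)=l(w)=\mathrm{codim}\,\mathrm{Fix}(w)$. So the two sides are equal and $\mathrm{Fix}(w)\subseteq\mathrm{Fix}(t)$. Apply this to $t\le c_Z$: the root $\beta$ of $t$ is orthogonal to $\mathrm{Fix}(c_Z)=\bigcap_{z\in Z}\mathrm{Fix}(z)$, so $\beta=\sum_{z\in Z}\lambda_z\alpha_z$. The coefficients of a root never have opposite signs. If two of them, $\lambda_z$ and $\lambda_{z'}$, were nonzero, then, the $\alpha_z$ ($z\in Z$) being pairwise orthogonal, the root $z\beta$ would have coefficients $-\lambda_z$ and $\lambda_{z'}$ of opposite signs, a contradiction. So $\beta$ is a multiple of some $\alpha_z$ and $t=z\in Z$. Finally, an element $u\le c_Z$ is a product of $l(u)$ reflections, each of which is $\le u\le c_Z$ by (3.1) and transitivity, hence lies in $Z$. So $u\in B$.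

## 5. Gluing the intervals along $B$, $\{1,x\}$ and $\{1,y\}$

Let $N=L_1\cup L_2\cup L_3$, where we identify the elements of $B$ in $L_1$ and $L_2$, the element $x$ of $L_1$ and $L_3$, the element $y$ of $L_2$ and $L_3$, and the three elements $1$. With $L_{ij}:=L_i\cap L_j$ this means
$$L_{12}=B,\qquad L_{13}=\{1,x\},\qquad L_{23}=\{1,y\},\qquad L_1\cap L_2\cap L_3=\{1\}.$$
A star denotes removal of $1$. Let $u\circ v$ be defined in $N$ iff it is defined in some $L_i$. For $G$ we get $|N|=14+14-4+2=26$.

**Example (the triangle).** Let $Z=\{a\}$ and let all exponents be $3$. Then every $L_i$ is the five-element interval of Section 3. Let $f_i$ be its third reflection: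
$$a\circ x=x\circ f_1=f_1\circ a=c_1,\qquad y\circ a=a\circ f_2=f_2\circ y=c_2,\qquad x\circ y=y\circ f_3=f_3\circ x=c_3.\tag{5.0}$$
So $N$ has the ten elements $1,a,x,y,f_1,f_2,f_3,c_1,c_2,c_3$, and (5.0) lists all its products of nontrivial elements. This is the smallest case of the construction; here (4.2)–(4.4) are covered by Step 1 of Section 4, applied to each of the three dihedral groups (the roles of the letters being those of (4.1)).

The next items say that working in $N$ is as good as working in a single $L_i$.

**(5.1)** *The pieces agree on overlaps.* For $i\ne j$, $L_{ij}$ is a principal order ideal in $L_i$ and in $L_j$, generated by $c_Z$, $x$ or $y$. For $u,v\in L_{ij}$, $u\circ v$ is defined in $L_i$ iff it is defined in $L_j$, with the same value, which lies in $L_{ij}$: for $B$ this is (4.4), and $x\circ x$, $y\circ y$ are undefined because $xx=1$ has the wrong length. So $\circ$ is well defined on $N$. The reflection lengths agree on $L_{ij}$, so $l$ is defined on $N$. For $u,w\in L_{ij}$ we have $u\le_iw$ iff $u\circ v=w$ in $L_i$ for some $v$, and then $v\in L_{ij}$ by (3.1) and the ideal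 property; so $\le_i$ and $\le_j$ agree on $L_{ij}$. For $p,q\in L_{ij}$ the joins $p\vee_iq$ and $p\vee_jq$ lie below the generator of the ideal, hence in $L_{ij}$, and both are the join of $p,q$ in the poset $L_{ij}$. So $p\vee_iq=p\vee_jq\in L_{ij}$.

**(5.2)** *If $u,v\in L_i$ and $u\circ v$ is defined in $N$, it is defined in $L_i$.* If it is defined in $L_j$ with $j\ne i$, then $u,v\in L_{ij}$; use (5.1).

**(5.3)** *If $w=u\circ v$ in $N$ and $w\in L_i$, then $u,v\in L_i$ and $w=u\circ v$ in $L_i$.* If it is computed in $L_j$ with $j\ne i$, then $w\in L_{ij}$, so $u,v\in L_{ij}$ by (3.1) and the ideal property; use (5.1).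

**(5.4)** *In $N$: $(u\circ v)\circ w$ is defined iff $u\circ(v\circ w)$ is, and then they are equal; left and right cancellation hold; $l$ is additive.* If $(u\circ v)\circ w$ is computed in $L_i$, then $u\circ v\in L_i$, so it is computed in $L_i$ by (5.3); now use (3.2). The other direction is the same. If $u\circ v=u\circ v'\in L_i$, both products are computed in $L_i$ by (5.3); cancel in the group $W_i$. Right cancellation is the same. Additivity is part of the definition of $\circ$.

**(5.5)** *For $u,w\in N$ the following are equivalent; if they hold we write $u\le w$: (a) $u\circ v=w$ for some $v$; (b) $v'\circ u=w$ for some $v'$; (c) $u\le_iw$ for some $i$ with $u,w\in L_i$.* If $u\circ v=w$ or $v'\circ u=w$ is computed in $L_i$, then $u\le_iw$ by (3.1). If $u\le_iw$, then $u\circ(u^{-1}w)=w=(wu^{-1})\circ u$ in $L_i$, by the two descriptions of $\le$ and (3.1).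

Moreover, by (5.3), if $u\le w$ and $w\in L_i$, then $u\in L_i$ and $u\le_iw$. By (5.4), $\le$ is a partial order on $N$: transitivity is associativity, and antisymmetry holds since $l$ is additive and vanishes only at $1$.

So far the orders of the factors in (4.1) have played no role. Now they enter.

**(5.6)** *For $u\in L_{12}^*$, none of $x\circ u$, $u\circ y$, $y\circ x$ is defined.* Let $u=c_E$ and $z\in E$. Note $x\notin L_2$, $y\notin L_1$, $u\notin L_3$, as the triple intersection is $\{1\}$.

Suppose $x\circ u$ is defined; then it is defined in $L_1$. As $u=z\circ c_{E\setminus\{z\}}$, associativity shows that $x\circ z$ is defined in $L_1$. Also $z\circ x$ is defined in $L_1$, since $c_1=c_{Z\setminus\{z\}}\cdot z\cdot x$ with additive lengths. By (3.1), both $xz$ and $zx$ are upper bounds, of length $2$, of the distinct elements $x,z$ of length $1$. The join $x\vee z$ has length at least $2$ and lies below both, so $xz=x\vee z=zx$, contradicting $m_{xz}\ge3$.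

Suppose $u\circ y$ is defined; then it is defined in $L_2$, and $u=c_{E\setminus\{z\}}\circ z$ shows that $z\circ y$ is defined in $L_2$. So is $y\circ z$, since $c_2=y\cdot z\cdot c_{Z\setminus\{z\}}$ with additive lengths. As before $yz=zy$, a contradiction.

If $y\circ x$ is defined, it is defined in $L_3$, has length $2=l(c_3)$ and lies below $c_3$. So $yx=c_3=xy$, contradicting $m_{xy}\ge3$.

**(5.7)** *Let $p,q,w$ lie one in each of $L_{12}^*,L_{13}^*,L_{23}^*$, in some order. Then $w\circ p$ and $w\circ q$ are not both defined, and $p\circ w$ and $q\circ w$ are not both defined.* If $w\in L_{12}^*$, then $\{p,q\}=\{x,y\}$, and $w\circ y$ and $x\circ w$ are undefined by (5.6). If $w=x$, then $\{p,q\}=\{u,y\}$ with $u\in L_{12}^*$, and $x\circ u$ and $y\circ x$ are undefined. If $w=y$, then $\{p,q\}=\{u,x\}$ with $u\in L_{12}^*$, and $y\circ x$ and $u\circ y$ are undefined.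

In words: of the six conceivable products between different overlaps, only those of the types $u\circ x$, $x\circ y$, $y\circ u$ can exist. They run around a cycle, so each overlap has at most one successor and at most one predecessor.

**(5.8)** *$\mathrm{Gr}(N)\cong A$, with $z,x,y\mapsto z,x,y$.* The maps $L_i\to\mathrm{Gr}(L_i)\to A$ from (4.3) agree on overlaps, as $c_E$ maps to the product of its letters both times. So they define $\mathrm{Gr}(N)\to A$. Conversely, each defining relation of $A$ involves letters of one $W_i$ only, so it holds in the image of $\mathrm{Gr}(L_i)$ in $\mathrm{Gr}(N)$ by (4.3). This gives $A\to\mathrm{Gr}(N)$. Both groups are generated by $Z\cup\{x,y\}$, and the maps are inverse to each other on these generators.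

## 6. No common multiple in $N$, and the formal complements that supply one

The monoid presented by $N$ has weight-preserving relations, by additivity of $l$, and its group is $A$. So item 1 of Section 2 holds for $N$. A sensible person would now look for the denominator of item 2 among the elements of $N$, and there is none. By (5.5) an upper bound of $c_3$ in $N$ lies in $L_3$, since $c_3$ lies in no other $L_i$; so $c_3$ is its only upper bound. Likewise $c_1$ and $c_2$ are maximal. In the triangle example, no element of $N$ lies above both $a$ and $f_3$.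

The remedy is to add the denominator as a new central element. The group $A$ embeds in $A\times\mathbb Z$. So let $\Delta$ be a generator of the factor $\mathbb Z$, and for each $u\in N$ add the complement $\bar u$, to be thought of as $u^{-1}\Delta$. With $\Delta$ central, the identities $u\,(vu)^{-1}\Delta=v^{-1}\Delta$ and $(vu)^{-1}\Delta\,v=u^{-1}\Delta$ tell us which products to allow.

**Definition.** Let $S=N\sqcup\overline N$ with $\overline N=\{\bar u:u\in N\}$ and $\Delta:=\bar1$. For $u,v\in N$ put
$$\text{(i) }u\bullet v=u\circ v;\qquad\text{(ii) }u\bullet\overline{v\circ u}=\bar v;\qquad\text{(iii) }\overline{v\circ u}\bullet v=\bar u,\tag{6.1}$$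
whenever the $\circ$-product that occurs is defined. No other products are defined; in particular $\bar u\bullet\bar v$ never is. By cancellation in $N$, the element $v$ in (ii) and the element $u$ in (iii) are determined by the factors, so $\bullet$ is well defined. Put $u^*=\bar u$, $\bar u^*=u$, and $\rho(u)=l(u)$, $\rho(\bar u)=\mu-l(u)$ with $\mu=1+\max_il(c_i)$.

For $G$ we have $\mu=4$ and $|S|=52$; for the triangle $\mu=3$ and $|S|=20$. In the triangle, $y\circ a=c_2$ gives $a\bullet\overline{c_2}=\bar y$ and $\overline{c_2}\bullet y=\bar a$.

We now verify the formal properties of $S$.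

**(S1)** *$1$ is a unit, and $(r\bullet s)\bullet t$ is defined iff $r\bullet(s\bullet t)$ is; then they are equal.* We have $1\bullet\bar w=\bar w=\bar w\bullet1$ by (ii), (iii). A defined product with exactly one barred factor is barred, and a product of two barred factors is undefined. So if two or more of $r,s,t$ are barred, neither side is defined. If none is barred, this is (5.4). There remain three cases, with $u,v\in N$.

- $t=\bar w$: the left side is $\bar v$ iff $w=v\circ(r\circ s)$; the right side is $\bar v$ iff $w=(v\circ r)\circ s$ (first $s\bullet\bar w=\bar p$ with $w=p\circ s$, then $p=v\circ r$).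
- $s=\bar w$: the left side is $\bar u$ iff $w=(t\circ u)\circ r$ (first $r\bullet\bar w=\bar p$ with $w=p\circ r$, then $p=t\circ u$); the right side is $\bar u$ iff $w=t\circ(u\circ r)$.
- $r=\bar w$: the left side is $\bar u$ iff $w=s\circ(t\circ u)$; the right side is $\bar u$ iff $w=(s\circ t)\circ u$.

In each case the two conditions agree by (5.4).

**(S2)** *$\bullet$ is left and right cancellative.* Let $s\bullet t=s\bullet t'$. If $s=\bar w$, then $t,t'\in N$ and the value is some $\bar u$ with $w=t\circ u=t'\circ u$, so $t=t'$. If $s\in N$ and the value is in $N$, then $t,t'\in N$; cancel in $N$. If $s\in N$ and the value is $\bar v$, then $t=\overline{v\circ s}=t'$. Now let $s\bullet t=s'\bullet t$. If $t=\bar w$, the value is some $\bar v$ with $w=v\circ s=v\circ s'$, so $s=s'$. If $t\in N$ and the value is in $N$, cancel in $N$. If $t\in N$ and the value is $\bar u$, then $s=\overline{t\circ u}=s'$.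

**(S3)** *$\rho(s\bullet t)=\rho(s)+\rho(t)$; $\rho$ takes values in $\mathbb Z_{\ge0}$; $\rho(s)=0$ iff $s=1$.* In (ii): $l(u)+\mu-l(v)-l(u)=\mu-l(v)$. In (iii): $\mu-l(v)-l(u)+l(v)=\mu-l(u)$. Moreover $\rho(\bar u)\ge1$ by the choice of $\mu$, and $l(u)=0$ iff $u=1$.

**(S4)** *$s\bullet s^*=s^*\bullet s=\Delta$ for all $s$, and $s^{**}=s$.* Use $u=1\circ u$ in (ii) and $u=u\circ1$ in (iii).

Write $s\sqsubseteq t$ iff $t=s\bullet r$ for some $r\in S$. By (S1), (S3), (S4) this is a partial order with minimum $1$ and maximum $\Delta$. For $u,v,w\in N$:
$$u\sqsubseteq w\iff u\le w;\qquad u\sqsubseteq\bar v\iff v\circ u\text{ is defined};\qquad\bar w\sqsubseteq\bar u\iff u\le w;\qquad\bar w\not\sqsubseteq u.\tag{6.2}$$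
The first holds because a product lying in $N$ has both factors in $N$. For the second, $\bar v=u\bullet r$ forces $r=\overline{v\circ u}$. For the third, $\bar u=\bar w\bullet r$ means $r\in N$ and $w=r\circ u$, which for some $r$ is $u\le w$ by (5.5)(b). The fourth holds because a product with a barred factor is barred.

## 7. The triangle by hand, and why the cyclic pattern is needed

What remains is to show that $(S,\sqsubseteq)$ is a lattice. Let us first do this for the triangle.

By weights, $S$ has one element of weight $0$, the nine elements $a,x,y,f_1,f_2,f_3,\overline{c_1},\overline{c_2},\overline{c_3}$ of weight $1$, the nine elements $c_i$, $\bar a,\bar x,\bar y,\bar f_1,\bar f_2,\bar f_3$ of weight $2$, and $\Delta$ of weight $3$. As in Step 2 of Section 4, such a poset is a lattice as soon as two distinct elements of weight $1$ never have two common upper bounds of weight $2$. By (6.2), $v\neq1$ contributes the upper bound $\bar v$ of $p\in N$ iff $v\circ p$ is defined. We read off from (5.0) the nontrivial elements $v$ for which $v\circ p$ is defined: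
$$a:\ f_1,y;\qquad x:\ a,f_3;\qquad y:\ f_2,x;\qquad f_1:\ x;\qquad f_2:\ a;\qquad f_3:\ y.\tag{7.1}$$
Among two of $a,x,y,f_1,f_2,f_3$, the pairs with a common $v$ are $\{a,f_3\}$, $\{x,f_2\}$, $\{y,f_1\}$, with one $v$ each, and none of these pairs lies in a common $L_i$. The pairs inside a common $L_i$ have the one upper bound $c_i$, since two different $L_i$ share at most one nontrivial element here. The pairs among $f_1,f_2,f_3$ have none. Next, $\overline{c_i}\sqsubseteq\bar u$ iff $u\in L_i$. So $\overline{c_1},\overline{c_2}$ have the common upper bound $\bar a$ of weight $2$ only; $\overline{c_1},\overline{c_3}$ have $\bar x$ only; $\overline{c_2},\overline{c_3}$ have $\bar y$ only. Finally $\overline{c_i}$ and $p$ are both below $\bar v$ iff $v\in L_i$ occurs in the list of $p$ in (7.1), and no two entries of one list in (7.1) lie in a common $L_i$ ($f_1,y$; $a,f_3$; $f_2,x$). So $S$ is a lattice in this case. For instance $a\vee f_3=\bar y$: the pair that had no common multiple in $N$ now has one, smaller than $\Delta$.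

Now change one thing: take $c_2'=ay$ instead of $c_2=ya$, keeping $c_1=ax$ and $c_3=xy$. All of (5.1)–(5.5), (S1)–(S4) and (6.2) go through without change. But now $a\circ x$ and $a\circ y$ are both defined, so $x,y\sqsubseteq\bar a$, while also $x,y\sqsubseteq c_3$. An element between $\{x,y\}$ and $c_3$ lies in $N$ by (6.2), is $\le c_3$ and has length $2$, so it is $c_3$. And $c_3\not\sqsubseteq\bar a$, since $a\circ c_3$ is undefined: no $L_i$ contains both $a$ and $c_3$. So $x$ and $y$ have no join, and the lattice property fails. The same happens for $Z=\{a,b\}$ with $c_2'=aby$, where $c_1=b\cdot a\cdot x$ and $c_2'=b\cdot a\cdot y$ show that $a\circ x$ and $a\circ y$ are defined. The culprit is the configuration $v\circ p$, $v\circ q$ with $p,q,v$ in the three different overlaps. Statement (5.7) excludes precisely this and its mirror image.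

## 8. The lattice property of $S$

**Proposition 8.1 (S5).** *$(S,\sqsubseteq)$ is a lattice.*

**Step 1: reduction to interpolation.** *The purpose is to replace joins by a statement about four elements.* It suffices to show: if $p,q\sqsubseteq r$ and $p,q\sqsubseteq s$, there is $m\in S$ with $p,q\sqsubseteq m\sqsubseteq r,s$. Indeed, $S$ is finite with maximum $\Delta$, so $p,q$ have a minimal upper bound $r$. If $s$ is any upper bound, the interpolating $m\sqsubseteq r$ is an upper bound, so $m=r$ and $r\sqsubseteq s$. Thus joins exist; as $S$ is finite with minimum $1$, meets exist too.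

If $p=1$ take $m=q$; if $q=1$ take $m=p$; if $r=\Delta$ take $m=s$; if $s=\Delta$ take $m=r$. From now on $p,q\ne1$ and $r,s\ne\Delta$; then also $p,q\ne\Delta$ and $r,s\ne1$.

**Step 2: constraints, when $p,q\in N^*$.** *The purpose is to separate the upper bounds that live in one $L_i$ with $p,q$ from those that do not.* By (6.2), each of $r,s$ imposes a constraint that $p$ and $q$ satisfy: for $r\in N$ it is "$\cdot\le r$"; for $r=\bar v$ (with $v\ne1$) it is "$v\circ\cdot$ is defined". We say that the constraint is carried by $L_i$ if $p,q$ and $r$ (respectively $v$) lie in $L_i$. In that case the constraint on $p,q$ holds inside $L_i$, by (5.5) respectively (5.2), and therefore $p\vee_iq$ satisfies it; for the second type this is (4.2).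

(α) A constraint "$\cdot\le r$" is always carried: choose any $L_i\ni r$; by (5.5), $p,q\in L_i$.

(β) If the constraint of $\bar v$ is not carried, then for some $j\ne k$
$$v\in L_{jk}^*,\qquad p\in L_j\setminus L_k,\qquad q\in L_k\setminus L_j .$$
Indeed $v\circ p$ is defined in some $L_j$ and $v\circ q$ in some $L_k$, so $v,p\in L_j$ and $v,q\in L_k$. As neither $L_j$ nor $L_k$ carries the constraint, $q\notin L_j$ and $p\notin L_k$; so $j\ne k$.

**Step 3: interpolation when $p,q\in N^*$.** *The purpose is to find $m$ in each combination of carried and non-carried constraints.*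

*Both constraints are carried*, by $L_i$ and $L_{i'}$. Then $p,q\in L_i\cap L_{i'}$, and $m:=p\vee_iq=p\vee_{i'}q$ (by (5.1) if $i\neq i'$) satisfies both.

*One is carried, by $L_i$; the other, of $\bar v$, is not.* Take $j,k$ from (β). From $q\in L_i$, $q\notin L_j$ we get $i\ne j$; from $p\in L_i$, $p\notin L_k$ we get $i\ne k$. So $i,j,k$ are distinct, $p\in L_{ij}^*$, $q\in L_{ik}^*$, $v\in L_{jk}^*$, and $v\circ p$, $v\circ q$ are defined. This contradicts (5.7), so the case does not occur.

*Neither is carried.* By (α), $r=\bar v$ and $s=\bar w$. Take $j,k$ from (β) for $v$ and $j',k'$ for $w$. Since $p\in L_j$ and $p\notin L_{k'}$, we have $j\ne k'$. Since $q\in L_k$ and $q\notin L_{j'}$, we have $k\ne j'$.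

- If $\{j,k\}=\{j',k'\}$, then $j=j'$, $k=k'$ and $v,w\in L_{jk}$. Let $n\in L_{jk}$ be the join of $v,w$, the same in $L_j$ and in $L_k$ by (5.1). By (5.2), $v\circ p$ and $w\circ p$ are defined in $L_j$, and $v\circ q$ and $w\circ q$ in $L_k$. By (4.2), $n\circ p$ and $n\circ q$ are defined. So $m=\bar n$ satisfies $p,q\sqsubseteq\bar n\sqsubseteq\bar v,\bar w$ by (6.2).
- Otherwise $\{j,k\}$ and $\{j',k'\}$ are distinct $2$-subsets of $\{1,2,3\}$ and share exactly one index. As $j\neq k'$ and $k\ne j'$, either $j=j'$ and $j,k,k'$ are distinct, or $k=k'$ and $j,j',k$ are distinct. In the first case $q\in L_{kk'}^*$, $v\in L_{jk}^*$, $w\in L_{jk'}^*$, and $v\circ q$, $w\circ q$ are defined, contradicting (5.7). In the second case $p\in L_{jj'}^*$, $v\in L_{jk}^*$, $w\in L_{j'k}^*$, and $v\circ p$, $w\circ p$ are defined, contradicting (5.7).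

**Step 4: interpolation when at least one of $p,q$ is barred.** *The purpose is to find $m$ in the remaining case.* By (6.2), $r$ and $s$ are barred: $r=\bar v$, $s=\bar w$ with $v,w\in N^*$. By symmetry let $p=\bar u$; so $v,w\le u$. We look for $n\in N$ with $v,w\le n\le u$ such that $n\le u'$ if $q=\bar u'$, and $n\circ q$ is defined if $q\in N^*$. Then $m=\bar n$ interpolates, by (6.2). Fix $i$ with $u\in L_i$. By (5.5), $v,w\in L_i$ and $v,w\le_iu$, so $v\vee_iw\le u$.

- *$q=\bar u'$.* Likewise $v,w\in L_{i'}$ and $v\vee_{i'}w\le u'$ for any $L_{i'}\ni u'$. By (5.1), $n:=v\vee_iw=v\vee_{i'}w$ works.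
- *$q\in N^*$ and some $L_{i'}$ contains $v,w,q$.* By (5.2), $v\circ q$ and $w\circ q$ are defined in $L_{i'}$, so $(v\vee_{i'}w)\circ q$ is defined by (4.2). Again $n:=v\vee_iw=v\vee_{i'}w$ works.
- *$q\in N^*$ and no $L_{i'}$ contains $v,w,q$.* Let $v\circ q$ be defined in $L_j$ and $w\circ q$ in $L_k$. Then $v,q\in L_j$ and $w,q\in L_k$, hence $w\notin L_j$, $v\notin L_k$, and $j\ne k$. As $v,w\in L_i$, we get $i\ne j,k$. So $v\in L_{ij}^*$, $w\in L_{ik}^*$, $q\in L_{jk}^*$, and $v\circ q$, $w\circ q$ are defined, contradicting (5.7). $\square$

## 9. The head of a word, and injectivity of the monoid into its group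

In this section $(S,\bullet,1,\Delta,{}^*,\rho)$ is any finite structure satisfying (S1)–(S5), where (S5) says that $(S,\sqsubseteq)$ is a lattice. From $1\bullet1^*=\Delta$ we get $1^*=\Delta$, hence $\Delta^*=1$. Let $M$ be the monoid generated by $S$ with relations $s\cdot t=s\bullet t$ (when defined) and $1_S=$ empty word. The goal is to show that $M$ embeds in $\mathrm{Gr}(S)$. The tool is a map that reads off from a word the largest element of $S$ with which it can begin.

**(9.1)** *$s\bullet r$ is defined iff $r\sqsubseteq s^*$; and if $q=s\bullet r$, then $s^*=r\bullet q^*$.* If $q=s\bullet r$, then $(s\bullet r)\bullet q^*=\Delta$, so by (S1) $s\bullet(r\bullet q^*)=\Delta=s\bullet s^*$, and (S2) gives $s^*=r\bullet q^*$. Conversely, if $s^*=r\bullet d$, then $s\bullet(r\bullet d)$ is defined, hence so is $s\bullet r$ by (S1).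

**(9.2)** *For $t\in S$, $r\mapsto t\bullet r$ is an order isomorphism $\{r:r\sqsubseteq t^*\}\to\{q:t\sqsubseteq q\}$, and $(t\bullet d)\wedge(t\bullet e)=t\bullet(d\wedge e)$ for $d,e\sqsubseteq t^*$.* The map is defined and onto by (9.1), and injective by (S2). If $r'=r\bullet d\sqsubseteq t^*$, then $t\bullet r'=(t\bullet r)\bullet d$ by (S1). If $t\bullet r'=(t\bullet r)\bullet d=t\bullet(r\bullet d)$, then $r'=r\bullet d$. Both sets are closed under $\wedge$, so the isomorphism preserves meets.

**Definition.** For words over $S$ define $H(w)\in S$ and $T(w)\in M$ recursively by $H(\emptyset)=1$, $T(\emptyset)=1$ and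
$$H(sw)=s\bullet r,\quad T(sw)=h'\,T(w),\qquad\text{where }r=s^*\wedge H(w),\ \ H(w)=r\bullet h'.\tag{9.3}$$

So $s$ absorbs as much of the head of $w$ as it can. For example, $H(s)=s$ for a one-letter word, since $s^*\wedge1=1$.

**Lemma 9.4.** *$H$ and $T$ induce well-defined maps $M\to S$ and $M\to M$, and $m=H(m)T(m)$ for $m\in M$.*

**Step 1: reduction to the beginning of the word.** *The purpose is to limit the comparisons to be made.* By (9.3), $H(sw)$ and $T(sw)$ depend only on $s,H(w),T(w)$. So it suffices to compare $1w$ with $w$, and $stw$ with $qw$ when $q:=s\bullet t$ is defined. Since $1^*=\Delta$, for $1w$ we get $r=H(w)$ and $h'=1$, so $H(1w)=H(w)$ and $T(1w)=T(w)$.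

**Step 2: comparison of $stw$ with $qw$.** *The purpose is to check the defining relations of $M$.* Put $h=H(w)$, $\tau=T(w)$. By (9.1), $s^*=t\bullet q^*$, and hence $q^*\sqsubseteq t^*$. Let $r_1=t^*\wedge h$ and $h=r_1\bullet h_1$; so $H(tw)=t\bullet r_1$ and $T(tw)=h_1\tau$. By (9.2),
$$s^*\wedge(t\bullet r_1)=(t\bullet q^*)\wedge(t\bullet r_1)=t\bullet(q^*\wedge t^*\wedge h)=t\bullet r',\qquad r':=q^*\wedge h\sqsubseteq r_1 .$$
Write $r_1=r'\bullet h_2$, so that $t\bullet r_1=(t\bullet r')\bullet h_2$. Then $H(stw)=s\bullet(t\bullet r')=q\bullet r'=H(qw)$ and $T(stw)=h_2h_1\tau$. On the other hand $T(qw)=h_3\tau$ with $h=r'\bullet h_3$. Since $h=(r'\bullet h_2)\bullet h_1=r'\bullet(h_2\bullet h_1)$, cancellation gives $h_3=h_2\bullet h_1$, so $T(qw)=h_2h_1\tau=T(stw)$ in $M$.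

**Step 3: the factorization.** *The purpose is to prove $m=H(m)T(m)$.* It holds for the empty word, and inductively, in $M$,
$$sw=s\,H(w)T(w)=s\,r\,h'\,T(w)=(s\bullet r)\,h'\,T(w)=H(sw)T(sw).\qquad\square$$

**Proposition 9.5.** *$\Delta$ is central in $M$, and $\Delta m=\Delta m'$ implies $m=m'$. Consequently $M\to\mathrm{Gr}(S)$ is injective, $\Delta$ is central in $\mathrm{Gr}(S)$, and every element of $\mathrm{Gr}(S)$ has the form $\Delta^{-k}m$ with $k\ge0$, $m\in M$.*

**Step 1: $\Delta$ is central and cancellable.** *The purpose is to be able to invert $\Delta$ without losing information.* By (S4), $s\Delta=s(s^*s)=(ss^*)s=\Delta s$. As $\Delta^*=1$, rule (9.3) for the word $\Delta w$ gives $r=1$ and $h'=H(w)$, so $T(\Delta w)=H(w)T(w)=w$ in $M$. Thus $T(\Delta m)=m$, and $\Delta m$ determines $m$.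

**Step 2: a group of fractions.** *The purpose is to exhibit a group that contains $M$.* Let $Q$ be the set of pairs $(m,k)\in M\times\mathbb Z_{\ge0}$ modulo
$$(m,k)\sim(m',k')\iff\Delta^{k'}m=\Delta^km' .$$
This is transitive: if $\Delta^{k'}m=\Delta^km'$ and $\Delta^{k''}m'=\Delta^{k'}m''$, then $\Delta^{k'}\Delta^{k''}m=\Delta^{k''}\Delta^{k}m'=\Delta^{k'}\Delta^{k}m''$, and we cancel $\Delta^{k'}$. As $\Delta$ is central, the relation is compatible with $(m,k)(m',k')=(mm',k+k')$, so $Q$ is a monoid. The map $m\mapsto(m,0)$ is injective. In $Q$ the element $(\Delta,0)$ has inverse $(1,1)$. Since $ss^*=s^*s=\Delta$, every $(s,0)$ is invertible. The elements $(s,0)$ and $(1,1)$ generate $Q$, so $Q$ is a group.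

**Step 3: conclusion.** *The purpose is to pass from $Q$ to $\mathrm{Gr}(S)$.* The relations of $\mathrm{Gr}(S)$ hold in $Q$, so the injection $M\to Q$ factors through $M\to\mathrm{Gr}(S)$, which is therefore injective. The remaining claims follow because $S$ generates $\mathrm{Gr}(S)$ and $s^{-1}=s^*\Delta^{-1}$. $\square$

**(9.6)** *Equality in $M$ is decidable.* The monoid $M$ is presented by the generators $S\setminus\{1\}$, which have positive $\rho$-weight, and the relations $st=s\bullet t$ ($s,t\ne1$), which preserve weight; here $s\bullet t\ne1$ by (S3). There are finitely many words of each weight, so one can enumerate the equivalence class of a given word.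

## 10. The algorithm for $G$

**Proposition 10.1.** *For $S$ as in Section 6, $\mathrm{Gr}(S)\cong\mathrm{Gr}(N)\times\mathbb Z\cong A\times\mathbb Z$ by $u\mapsto(u,0)$, $\bar u\mapsto(u^{-1},1)$.*

*Proof.* The relations from (i) are respected; so are those from (ii) and (iii), since $u(vu)^{-1}=v^{-1}$ and $(vu)^{-1}v=u^{-1}$. In the other direction take $(u,0)\mapsto u$, $(1,1)\mapsto\Delta$. This is well defined because the relations from (i) hold in $\mathrm{Gr}(S)$ and $\Delta$ is central there, by Proposition 9.5, which applies because of (S1)–(S5). The two maps are mutually inverse, since $\Delta=\bar1\mapsto(1,1)$ and $\bar u=u^{-1}\Delta$ in $\mathrm{Gr}(S)$. Finally use (5.8). $\square$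

In particular the homomorphism $G\to\mathrm{Gr}(S)$, $a,b,x,y\mapsto a,b,x,y$, is injective.

**Proof of Theorem A.** For $G$, the set $S$ with the product $\bullet$ is an explicit finite table. Given words $\alpha,\beta$ over $\{a,b,x,y\}^{\pm1}$, replace each inverse letter $s^{-1}$ by $\bar s\,\Delta^{-1}$ and collect the central factors $\Delta^{-1}$. This gives $\alpha=\Delta^{-k}m$ and $\beta=\Delta^{-k'}m'$ in $\mathrm{Gr}(S)$ with explicit words $m,m'$ over $S$. By Propositions 10.1 and 9.5,
$$\alpha=\beta\text{ in }G\iff\alpha=\beta\text{ in }\mathrm{Gr}(S)\iff\Delta^{k'}m=\Delta^km'\text{ in }M,$$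
and the last condition is decidable by (9.6). $\blacksquare$

**Example.** Compare $x^{-1}ax$ with $axa^{-1}$. In $\mathrm{Gr}(S)$ they are $\Delta^{-1}\,\bar x\,a\,x$ and $\Delta^{-1}\,a\,x\,\bar a$, so we compare $\bar x\,a\,x$ and $a\,x\,\bar a$ in $M$. In $L_1$ we have $a\circ x=x\circ a_{14}=a_{14}\circ a$, where $a_{14}$ is the transposition $(14)$. Hence $\bar x\,a\,x=\bar x\,x\,a_{14}=\Delta a_{14}$ and $a\,x\,\bar a=a_{14}\,a\,\bar a=a_{14}\Delta=\Delta a_{14}$. The two words are equal in $G$.

## 11. The Garside property of $A\times\mathbb Z$ and its consequences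

Let $A$ be as in Theorem B. By Section 4 (Step 7 included) and Sections 5–10, $S$ satisfies (S1)–(S5), $\mathrm{Gr}(S)\cong A\times\mathbb Z$ with $\mathbb Z=\langle\Delta\rangle$, and $M\subset\mathrm{Gr}(S)$. We check that $M$ is a Garside monoid with Garside element $\Delta$ and group of fractions $\mathrm{Gr}(S)$.

**Step 1: cancellation, finiteness, fractions.** *The purpose is to settle the properties that come from the embedding and from the weight.* $M$ embeds in a group, so it is cancellative. The weight $\rho$ extends additively to $M$, with only $1$ of weight $0$ and with finitely many elements of each weight. So $1$ is the only invertible element and every element has finitely many divisors. By Proposition 9.5, $\mathrm{Gr}(S)=\{\Delta^{-k}m\}$.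

**Step 2: the head.** *The purpose is to interpret $H$.* Since $H(s)=s$ for $s\in S$, the map $S\to M$ is injective and we regard $S\subset M$. If $m=sm''$ with $s\in S$, then $s\sqsubseteq H(m)$ by (9.3). Conversely, if $s\sqsubseteq H(m)$, then $s$ left-divides $H(m)$ and hence $m=H(m)T(m)$. So an element $s\in S$ left-divides $m$ iff $s\sqsubseteq H(m)$.

**Step 3: the divisors of $\Delta$.** *The purpose is to show that the left divisors and the right divisors of $\Delta$ are exactly the elements of $S$.* Claim: if $s_1\cdots s_nm''=s\in S$ with $s_i\in S$, $m''\in M$, then $s_1\cdots s_n\in S$ and $s_1\cdots s_n\sqsubseteq s$. For $n=0$ this is $1\sqsubseteq s$. For $n\ge1$, Step 2 gives $s_1\sqsubseteq H(s)=s$, say $s=s_1\bullet s'$. Cancelling, $s_2\cdots s_nm''=s'$. By induction $r:=s_2\cdots s_n\in S$ and $r\sqsubseteq s'$; and $s'\sqsubseteq s_1^*$ by (9.1). So $s_1\cdots s_n=s_1\bullet r\sqsubseteq s_1\bullet s'=s$ by (9.1) and (9.2).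

With $s=\Delta$, all left divisors of $\Delta$ are in $S$; and each $s\in S$ left-divides $\Delta=ss^*$. If $\Delta=ef$, then $e\in S$, and cancelling $e$ in $ef=ee^*$ gives $f=e^*\in S$; and each $s\in S$ right-divides $\Delta=s^*s$. The set $S$ is finite and generates $M$.

**Step 4: left gcds.** *The purpose is to construct them from common divisors of maximal weight.*

Claim 1: *if $H(n)\wedge H(n')=1$, then $H(dn)\wedge H(dn')=H(d)$ for all $d\in M$.* For $d=1$ both sides are $1$. For $d=td_1$ with $t\in S$, by (9.3), (9.2) and induction on the number of letters,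
$$H(dn)\wedge H(dn')=t\bullet\bigl(t^*\wedge H(d_1n)\wedge H(d_1n')\bigr)=t\bullet\bigl(t^*\wedge H(d_1)\bigr)=H(d).$$

Claim 2: *if $H(n)\wedge H(n')=1$, every common left divisor $e$ of $dn,dn'$ left-divides $d$.* We use induction on $\rho(e)$; $e=1$ is trivial. Let $e=se'$ with $1\ne s\in S$. By Step 2 and Claim 1, $s\sqsubseteq H(dn)\wedge H(dn')=H(d)$, so $d=sd_1$. Cancelling $s$, $e'$ is a common left divisor of $d_1n,d_1n'$. By induction $e'$ left-divides $d_1$, so $e$ left-divides $d$.

Given $m,m'\in M$, let $d$ be a common left divisor of maximal weight, $m=dn$, $m'=dn'$. If $s=H(n)\wedge H(n')$ were not $1$, then $ds$ would be a common left divisor of larger weight. So $H(n)\wedge H(n')=1$, and $d$ is the left gcd by Claim 2.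

**Step 5: right lcms.** *The purpose is to obtain them from left gcds.* If $m=s_1\cdots s_n$, then, $\Delta$ being central, $m\,s_n^*\cdots s_1^*=\Delta^n=s_n^*\cdots s_1^*\,m$. So a sufficiently high power of $\Delta$ is a common right multiple of any two given elements $m,m'$. Let $g$ be a common right multiple of minimal weight, and let $f$ be any common right multiple. The left gcd of $g$ and $f$ is left-divisible by $m$ and $m'$, so it is a common right multiple too. It left-divides $g$, so by minimality it has the same weight as $g$ and equals $g$. So $g$ left-divides $f$, and $g$ is the right lcm.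

**Step 6: right gcds and left lcms.** *The purpose is to transfer Steps 4 and 5 to the other side.* We apply everything to $(S,\bullet^{\mathrm{op}})$, whose monoid is the opposite of $M$. (S1)–(S4) are self-opposite. For (S5) we show: $t=s\bullet r$ iff $s^*=r\bullet t^*$. The first implies the second by (9.1). If $s^*=r\bullet t^*$, then $\Delta=s\bullet(r\bullet t^*)=(s\bullet r)\bullet t^*$ and $\Delta=t\bullet t^*$, so $s\bullet r=t$ by (S2). Hence $s$ left-divides $t$ in $S$ iff $t^*$ right-divides $s^*$ in $S$. So $s\mapsto s^*$ is an anti-isomorphism from left to right divisibility on $S$, and right divisibility on $S$ is a lattice too.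

Thus $M$ is a Garside monoid, and $A\times\mathbb Z$ is a Garside group with Garside element $\Delta$, which generates the factor $\mathbb Z$.

**Step 7: consequences.** *The purpose is to descend from $A\times\mathbb Z$ to $A$ with quoted theorems.* Garside groups are biautomatic (Dehornoy, *Groupes de Garside*, Ann. Sci. ENS 35 (2002)). The quotient of a biautomatic group by a central subgroup is biautomatic (Mosher, *Central quotients of biautomatic groups*, Comment. Math. Helv. 72 (1997)). So $A\cong(A\times\mathbb Z)/\langle\Delta\rangle$ is biautomatic. Biautomatic groups have word problem solvable in quadratic time and a quadratic isoperimetric function (Epstein et al., *Word Processing in Groups*, 1992), and decidable conjugacy problem (Gersten–Short, *Rational subgroups of biautomatic groups*, Ann. of Math. 134 (1991)). This proves Theorem B. $\blacksquare$
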